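\title{Lowness for categoricity and lowness for isomorphism coincide}

\begin{abstract}
A Turing degree $\mathbf d$ is low for isomorphism if any two computable structures that are $\mathbf d$-computably isomorphic are computably isomorphic, and it is low for categoricity if every computable $\mathbf d$-computably categorical structure is computably categorical. The first property implies the second at once. We prove the converse. Both properties are equivalent to the statement that every computable tree in $\omega^{<\omega}$ with a $\mathbf d$-computable path has a computable path. The main step turns a computable tree $T$ with nodes of every length into a computable structure $\mathcal A$ such that every path of $T$ computes an isomorphism from $\mathcal A$ onto each computable copy of $\mathcal A$, while $\mathcal A$ is not computably categorical if $T$ has no computable path.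
\end{abstract}

\section{Introduction}\label{sec:intro}

Two computable structures can be isomorphic without being computably isomorphic, and an oracle may supply the missing isomorphism. This paper compares two ways of saying that an oracle never helps. For a Turing degree $\mathbf d$ write $\mathcal A\cong_{\mathbf d}\mathcal B$, and say that $\mathcal A$ and $\mathcal B$ are \emph{$\mathbf d$-computably isomorphic}, if some isomorphism from $\mathcal A$ to $\mathcal B$ is computable from $\mathbf d$. A \emph{computable copy} of $\mathcal A$ is a computable structure isomorphic to $\mathcal A$.

\begin{definition}\label{def:low}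
Let $\mathbf d$ be a Turing degree.
\begin{enumerate}
\item[(i)] $\mathbf d$ is \emph{low for isomorphism} if, for all computable structures $\mathcal A$ and $\mathcal B$, $\mathcal A\cong_{\mathbf d}\mathcal B$ implies that $\mathcal A$ and $\mathcal B$ are computably isomorphic.
\item[(ii)] A computable structure $\mathcal A$ is \emph{$\mathbf d$-computably categorical} if any two computable copies of $\mathcal A$ are $\mathbf d$-computably isomorphic, and \emph{computably categorical} if it is $\mathbf 0$-computably categorical.
\item[(iii)] (Csima) $\mathbf d$ is \emph{low for categoricity} if every computable $\mathbf d$-computably categorical structure is computably categorical.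
\end{enumerate}
\end{definition}

The first notion tests $\mathbf d$ on one pair of structures at a time. The second tests it on whole isomorphism types: $\mathbf d$ counts as helpful only if, for some structure, it connects \emph{all} computable copies and the empty oracle does not. The degree $\mathbf 0$ is low in both senses. At the other end lies the following example.

\begin{example}\label{ex:omega}
No degree $\mathbf d\ge\mathbf 0'$ is low in either sense. Let $K$ be the halting set, and let $\mathcal L$ be the linear order with points $x_0<x_1<\cdots$ and one further point $y_n$ between $x_n$ and $x_{n+1}$ for each $n\in K$. Coding $y_n$ by the pair $(n,s)$, where $s$ is the stage at which $n$ enters $K$, makes $\mathcal L$ a computable copy of $(\omega,<)$. The isomorphism $F\colon\mathcal L\to(\omega,<)$ is not computable, because $n\in K$ if and only if $F(x_{n+1})=F(x_n)+2$. On the other hand, $\mathbf 0'$ decides in any computable copy whether two points are adjacent, so it computes the isomorphism from $(\omega,<)$ onto that copy.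
\end{example}

Lowness for isomorphism implies lowness for categoricity: if $\mathbf d$ is low for isomorphism and $\mathcal A$ is $\mathbf d$-computably categorical, then any two computable copies of $\mathcal A$ are $\mathbf d$-computably isomorphic, hence computably isomorphic. Whether the converse holds is stated as an open problem in \cite{lfi}:
\begin{quote}
\emph{Is every Turing degree that is low for categoricity low for isomorphism?}
\end{quote}
To answer yes, one must start from a single pair $\mathcal A_0\cong_{\mathbf d}\mathcal B_0$ that is not computably isomorphic and produce a structure all of whose computable copies are connected by $\mathbf d$. The hypothesis says nothing about a third copy of $\mathcal A_0$. In Example~\ref{ex:omega} the oracle handles all copies because it answers every universal question about every one of them; an oracle that knows one isomorphism between two given structures has no such power. One might therefore expect a counterexample. There is none.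

A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ closed under initial segments, $T_n=T\cap\omega^n$, and a \emph{path} of $T$ is an $f\in\omega^\omega$ with $f{\upharpoonright}n\in T$ for all $n$.

\begin{theorem}\label{thm:main}
Every degree that is low for categoricity is low for isomorphism. More precisely, for a Turing degree $\mathbf d$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\mathbf d$ is low for isomorphism;
\item[(b)] $\mathbf d$ is low for categoricity;
\item[(c)] every computable tree $T\subseteq\omega^{<\omega}$ with a $\mathbf d$-computable path has a computable path.
\end{enumerate}
There is a finite language $L^\sharp$ such that these conditions are also equivalent to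
\begin{enumerate}
\item[(b$'$)] every computable $\mathbf d$-computably categorical $L^\sharp$-structure is computably categorical.
\end{enumerate}
\end{theorem}

The pair $\mathcal A_0,\mathcal B_0$ is used only through the tree of finite approximations to isomorphisms between them. The work lies in going back from trees to structures.

\begin{theorem}\label{thm:tree}
From a computable tree $T$ with $T_n\ne\emptyset$ for all $n$ one can effectively produce computable structures $\mathcal A$ and $\mathcal B$ such that
\begin{enumerate}
\item[(1)] $\mathcal A\cong\mathcal B$;
\item[(2)] if $T$ has no computable path, then $\mathcal A$ and $\mathcal B$ are not computably isomorphic;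
\item[(3)] if $f$ is any path of $T$, then for every computable copy $\mathcal M$ of $\mathcal A$ there is an $f$-computable isomorphism $\mathcal A\to\mathcal M$.
\end{enumerate}
The structures can be taken in one finite language $L^\sharp$ that does not depend on $T$.
\end{theorem}

\begin{corollary}\label{cor:AT}
\begin{enumerate}
\item[(i)] There is an effective map $T\mapsto\mathcal A_T$ such that, for every computable tree $T$ with a path, $\mathcal A_T$ is $\mathbf d$-computably categorical for every $\mathbf d$ computing a path of $T$, and $\mathcal A_T$ is computably categorical if and only if $T$ has a computable path.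
\item[(ii)] If $\mathcal A_0\cong\mathcal B_0$ are computable but not computably isomorphic, then there is a single computable structure, not computably categorical, that is $\mathbf d$-computably categorical for every $\mathbf d$ computing some isomorphism $\mathcal A_0\to\mathcal B_0$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:AT} from Theorem~\ref{thm:tree}. Section~\ref{sec:towers} describes the shape of $\mathcal A$ and $\mathcal B$, and Section~\ref{sec:good} works out two small cases by hand and isolates the algebra behind them. The construction is in Section~\ref{sec:construction}; Sections~\ref{sec:diag} and~\ref{sec:copies} verify (1)--(3) in an infinite language, and Section~\ref{sec:finite} makes the language finite.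

\section{From isomorphisms to trees}\label{sec:reduction}

Languages are computable and may be infinite: the symbols are listed effectively, with their arities. A structure is \emph{computable} if its domain is a computable subset of $\omega$ and its relations, functions and constants are computable uniformly in the symbol. ``Effectively'' in Theorem~\ref{thm:tree} and Corollary~\ref{cor:AT} means that indices for the structures are computed from an index for the characteristic function of $T$. Two facts are used freely. A computable structure with infinite domain is computably isomorphic to one with domain $\omega$, through the increasing enumeration of its domain. The inverse of an $f$-computable bijection between computable sets is $f$-computable, by search.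

Our trees may branch infinitely, so the hypothesis $T_n\neq\emptyset$ for all $n$ is weaker than having a path; the tree $\{\emptyset\}\cup\{\sigma\ne\emptyset:|\sigma|\le\sigma(0)+1\}$ has nodes of every length and no path.

\begin{lemma}\label{lem:isotree}
Let $\mathcal A_0\cong\mathcal B_0$ be computable and not computably isomorphic. There is a computable tree $T$ with no computable path such that every isomorphism $\mathcal A_0\to\mathcal B_0$ computes a path of $T$.
\end{lemma}

\begin{proof}
The structures are infinite, since a finite map is computable. Take both domains to be $\omega$, and replace functions and constants by their graphs, so that the language consists of relation symbols $R_0,R_1,\dots$; this does not change the isomorphisms. For $\sigma\in\omega^{<\omega}$ let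
\[
F_\sigma=\{(k,\sigma(2k)):2k<|\sigma|\}\cup\{(\sigma(2k+1),k):2k+1<|\sigma|\},
\]
so that even entries guess values of an isomorphism and odd entries guess values of its inverse. Put $\sigma\in T$ if $F_\sigma$ is an injective partial function that preserves $R_r$ and $\neg R_r$ on tuples from its domain, for all $r<|\sigma|$. This is a finite, decidable condition inherited by initial segments, so $T$ is a computable tree. If $f$ is a path, then $F=\bigcup_nF_{f\upharpoonright n}$ is an injective function, total by the even entries, onto by the odd entries, and it preserves every $R_r$ and $\neg R_r$; so $F$ is an isomorphism, and $F(k)=f(2k)$ is computable from $f$. Hence $T$ has no computable path. Conversely, an isomorphism $F$ computes the sequence $f(2k)=F(k)$, $f(2k+1)=F^{-1}(k)$, which is a path because each $F_{f\upharpoonright n}$ is contained in $F$.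
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:AT} from Theorem~\ref{thm:tree}]
(i) A tree with a path has nodes of every length. Let $\mathcal A_T=\mathcal A$ and $\mathcal B$ be given by Theorem~\ref{thm:tree}. If $\mathbf d$ computes a path $f$ and $\mathcal M,\mathcal M'$ are computable copies of $\mathcal A$, then (3) gives $f$-computable isomorphisms $F\colon\mathcal A\to\mathcal M$ and $F'\colon\mathcal A\to\mathcal M'$, and $F'\circ F^{-1}$ is a $\mathbf d$-computable isomorphism $\mathcal M\to\mathcal M'$. With $\mathbf d=\mathbf 0$ this shows that $\mathcal A$ is computably categorical if $T$ has a computable path. If it has none, then by (1) and (2) $\mathcal B$ is a computable copy of $\mathcal A$ that is not computably isomorphic to $\mathcal A$.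

(ii) Apply (i) to the tree of Lemma~\ref{lem:isotree}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tree}]
We saw (a)$\Rightarrow$(b) in the introduction, and (b$'$) is a special case of (b). For (b$'$)$\Rightarrow$(c), let $T$ have a $\mathbf d$-computable path and no computable path. By Corollary~\ref{cor:AT}(i) the structure $\mathcal A_T$, taken in the language $L^\sharp$, is $\mathbf d$-computably categorical and not computably categorical. For (c)$\Rightarrow$(a), let $\mathcal A_0\cong_{\mathbf d}\mathcal B_0$ be computable and not computably isomorphic. The tree of Lemma~\ref{lem:isotree} has a $\mathbf d$-computable path and no computable path.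
\end{proof}

The rest of the paper proves Theorem~\ref{thm:tree}. Fix a computable tree $T$ with $T_n\ne\emptyset$ for all $n$.

\section{Towers of points and labels}\label{sec:towers}

The basic move against a partial computable function $\varphi$ that might be an isomorphism $\mathcal A\to\mathcal B$ uses two points in each structure, $a_0,a_1$ and $b_0,b_1$, interchanged by a function symbol. Wait until $\varphi(a_0)$ converges, say to $b_0$; then mark $a_0$ and $b_1$. The structures remain isomorphic, and $\varphi$ is not an isomorphism. A computable structure cannot change its mind about a predicate, so a mark is a new element that points to the marked one and carries the stage in its code, like $y_n$ in Example~\ref{ex:omega}. This move is in conflict with (3): an oracle has to send $a_0$ somewhere without knowing whether $\varphi(a_0)$ will converge, and if $\varphi$ makes the same choice, the marks defeat the oracle too. We therefore replace the group of order two by larger groups in which a path of $T$ names a move that $\varphi$ cannot imitate forever.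

\subsection*{The groups}
Let $G_n$ be the vector space over $\mathbb F_2$ with basis $\{[\sigma,k]:\sigma\in\omega^n,\ k\in\omega\}$; thus $g+g=0$ for all $g$. Elements of different $G_n$ are regarded as different, and all are coded effectively by numbers. For $g\in G_n$ the \emph{$k$-th column} $g^{(k)}$ is the finite set of $\sigma\in\omega^n$ such that $[\sigma,k]$ occurs in $g$; addition is symmetric difference in each column. Let
\[
G_n^{<j}=\{g\in G_n:g^{(k)}=\emptyset\text{ for all }k\ge j\},\qquad G_n^{\le j}=G_n^{<j+1}.
\]
Define linear maps $p\colon G_{n+1}\to G_n$ by $[\sigma,k]\mapsto[\sigma^-,k]$, where $\sigma^-$ is $\sigma$ without its last entry, and $q\colon G_n\to G_{n+1}$ by $[\sigma,k]\mapsto[\sigma0,k]$. For $n\le N$ write $g{\upharpoonright}n=p^{N-n}(g)$ for $g\in G_N$, and $g{\uparrow}N=q^{N-n}(g)$ for $g\in G_n$. Three facts will be used.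
\begin{enumerate}
\item[(G1)] $pq=\mathrm{id}$, so $(g{\uparrow}N){\upharpoonright}n=g$ for $g\in G_n$.
\item[(G2)] $p$ and $q$ do not move columns, so they map the subgroups $G^{<j}$ into the subgroups $G^{<j}$.
\item[(G3)] $\sigma\in p(g)^{(k)}$ if and only if $\sigma$ has an odd number of one-entry extensions in $g^{(k)}$. Grouping the members of $g^{(k)}$ by their predecessors gives $|p(g)^{(k)}|\equiv|g^{(k)}|\pmod 2$.
\end{enumerate}
A sequence $(h_m)$ with $h_m\in G_m$, indexed by an initial segment of $\omega$, is \emph{coherent} if $p(h_{m+1})=h_m$ whenever both terms are defined. The model is $h_m=[f{\upharpoonright}m,k]$ for $f\in\omega^\omega$.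

\subsection*{The structures}
The language $L$ has unary predicates $P_{i,n}$ ($i,n\in\omega$) and $Q_\ell$ ($\ell\in\omega$), and unary function symbols $\pi$, $w$ and $\tau_h$ ($h\in\bigsqcup_nG_n$). The construction will produce the following data: for each $i\in\omega$ a nonempty initial segment of $\omega$, finite or infinite, whose members are the \emph{levels of component $i$}; a set of numbers called \emph{labels}, each assigned to one component $i$ and one level $n$ of it; and for each such label $\ell$ two sets $D^{\mathcal A}(\ell),D^{\mathcal B}(\ell)\subseteq G_n$.

Component $i$ of $\mathcal A$ consists of \emph{points} and \emph{witnesses}. For each level $n$ there are points $a^n_{i,g}$ ($g\in G_n$); they are the elements satisfying $P_{i,n}$, and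
\[
\tau_h(a^n_{i,g})=a^n_{i,g+h}\quad(h\in G_n),\qquad \pi(a^{n+1}_{i,g})=a^n_{i,p(g)}.
\]
For each label $\ell$ of component $i$ and level $n$, and each $g\in D^{\mathcal A}(\ell)$, there is exactly one witness $v$ with $Q_\ell(v)$ and $w(v)=a^n_{i,g}$. In all cases not mentioned, functions act as the identity and predicates are false. The structure $\mathcal A$ is the disjoint union of its components. The structure $\mathcal B$ is defined in the same way, with points $b^n_{i,g}$ and the sets $D^{\mathcal B}(\ell)$.

In any $L$-structure, $x$ \emph{carries} $\ell$ if there is $v$ with $Q_\ell(v)$ and $w(v)=x$. This is an existential property: it can be seen to hold, and in $\mathcal A$ it can be made to hold at a late stage. If $P_{i,N}(x)$ and $m\le N$, put $x{\upharpoonright}m=\pi^{N-m}(x)$.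

An isomorphism $F\colon\mathcal A\to\mathcal B$ satisfies $F(a^m_{i,g})=\tau_g(F(a^m_{i,0}))$, so on the points of component $i$ it is a shift by a coherent sequence. The labels decide which shifts are allowed.

\begin{lemma}\label{lem:shift}
Let $\mathcal C$ be $\mathcal A$ or $\mathcal B$, with points $c^m_{i,g}$. Let $(h_m)$ be a coherent sequence indexed by the levels of component $i$, and suppose that $D^{\mathcal A}(\ell)+h_m=D^{\mathcal C}(\ell)$ for every label $\ell$ of component $i$, where $m$ is the level of $\ell$. Then $a^m_{i,g}\mapsto c^m_{i,g+h_m}$ extends to an isomorphism from component $i$ of $\mathcal A$ onto component $i$ of $\mathcal C$.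
\end{lemma}

\begin{proof}
On each level the map is a bijection that preserves the predicates $P$ and commutes with the $\tau_h$, since $G_m$ is abelian. It commutes with $\pi$ because $p(g+h_{m+1})=p(g)+h_m$. Send the witness of $\ell$ at $a^m_{i,g}$ to the witness of $\ell$ at $c^m_{i,g+h_m}$. Since $g\mapsto g+h_m$ is a bijection from $D^{\mathcal A}(\ell)$ onto $D^{\mathcal C}(\ell)$, this is a bijection between the witnesses that preserves the predicates $Q$ and commutes with $w$. The remaining function values are identities on both sides.
\end{proof}

All symbols of $L$ are unary and all functions map each component into itself, so isomorphisms between corresponding components, one for each $i$, unite to an isomorphism of structures.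

Let $\mathcal M$ be a copy of $\mathcal A$ and $\iota\colon\mathcal M\to\mathcal A$ an isomorphism. \emph{Component $i$ of $\mathcal M$} is the preimage of component $i$ of $\mathcal A$. If $P_{i,m}(x)$ holds in $\mathcal M$, the \emph{coordinate} $\kappa(x)\in G_m$ is defined by $\iota(x)=a^m_{i,\kappa(x)}$. The map $\kappa$ is a bijection from $\{x: P_{i,m}(x)\}$ onto $G_m$, and for $e\in G_m$, $n\le m$ and labels $\ell$ of component $i$ and level $m$,
\begin{equation}\label{eq:coord}
\kappa(\tau_e(x))=\kappa(x)+e,\qquad \kappa(x{\upharpoonright}n)=\kappa(x){\upharpoonright}n,\qquad x\text{ carries }\ell\iff\kappa(x)\in D^{\mathcal A}(\ell).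
\end{equation}
Coordinates serve only in verifications; no procedure below computes them.

\section{Two small cases and the good elements}\label{sec:good}

Component $i$ is devoted to defeating the $i$-th partial computable function $\varphi=\varphi_i$. In this section we look at one component and drop the index $i$.

\subsection*{One pair of structures: the role of the tree}
Weaken (3) to the single copy $\mathcal M=\mathcal B$, and use only column $0$. The oracle $f$ will shift by the coherent sequence $[f{\upharpoonright}m,0]$. The construction does not know $f$, so at level $N$ it must keep every shift $[\sigma,0]$ with $\sigma\in T_N$ allowed. Suppose that $\varphi(a^N_0)=b^N_g$ and that we want to mark $a^N_0$ by a label $*$ that $b^N_g$ does not carry. If $D^{\mathcal A}(*)+[\sigma,0]=D^{\mathcal B}(*)$ for all $\sigma\in T_N$, then $D^{\mathcal A}(*)$ is invariant under all $[\sigma,0]+[\sigma',0]$. It contains $0$, so it contains the group $H$ of even subsets of $T_N$ in column $0$, and $D^{\mathcal B}(*)$ contains the odd subsets of $T_N$ in column $0$. Take exactly these two sets. If $g$ is not an odd subset of $T_N$, then $\varphi$ is defeated, and the shift along any path is still an isomorphism by Lemma~\ref{lem:shift}. If $g$ is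 an odd subset of $T_N$, no such label exists. We then add level $N+1$ and wait for $\varphi(a^{N+1}_0)$. If $\varphi$ escapes at every level, it computes a coherent sequence of odd subsets of the $T_n$, and Lemma~\ref{lem:path} below extracts a computable path from it.

\subsection*{Level zero: the role of the columns}
Now let $\mathcal M$ be an arbitrary computable copy, and suppose that the component has only level $0$. Here $T_0=\{\emptyset\}$, and $G_0$ has the basis $e_k=[\emptyset,k]$. Suppose that at some stage $\varphi(a_0)=b_0$. We create $*$ with $D^{\mathcal A}(*)=H$ and $D^{\mathcal B}(*)=e_0+H$, where $H=\{0\}$ at first. We may enlarge the group $H$ later, and $\varphi$ stays defeated as long as $e_0\notin H$.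

Before this happens, the isomorphism $\mathcal A\to\mathcal M$ may already have been defined at $a_0$: it found a point $y$ of $\mathcal M$ and sent $a_0$ to $\tau_c(y)$, with $c\in G_0$ chosen in advance. Later $\mathcal M$ shows a point $z=\tau_\delta(y)$ carrying $*$. Then $\tau_c(y)=\tau_{c+\delta}(z)$ and $\kappa(z)\in H$, so we can make the promise correct by putting $c+\delta$ into $H$. But $\mathcal M$ chooses $\delta$. If $c=0$, the copy $\mathcal M=\mathcal B$ with $y=b_0$ and $z=b_{e_0}$ has $\delta=e_0$, and the repair puts $e_0$ into $H$. For any other $c$, the copy $\mathcal M=\mathcal A$ with $y=a_{c+e_0}$ and $z=a_0$ does the same. So $\delta$ has to be confined to a subgroup that does not contain $c+e_0$.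

This is done with a second kind of label. Before trusting $y$, create $\ell$ with $D^{\mathcal A}(\ell)=D^{\mathcal B}(\ell)=\{0,e_0\}$, and accept only a point $y$ that carries $\ell$. (The set $\{0\}$ would be too small: the shift by $e_0$ must remain an isomorphism $\mathcal A\to\mathcal B$.) Then $\kappa(y)\in\{0,e_0\}$, and the point with coordinate $0$ carries $*$, so we may wait for $z$ with $\delta\in\{0,e_0\}$. Take $c=e_1$. The two outcomes are
\[
\begin{array}{c|c|c}
\delta & H=\langle e_1+\delta\rangle & e_0+H\\ \hline
0 & \{0,\ e_1\} & \{e_0,\ e_0+e_1\}\\
e_0 & \{0,\ e_0+e_1\} & \{e_0,\ e_1\}
\end{array}
\]
and in both $0\notin e_0+H$, so $\varphi$ stays defeated. Once $z$ has appeared, $\ell$ has served its purpose. It must now be removed, since it forbids shifts that involve $e_1$; we remove it by \emph{spreading} it, that is, by enlarging $D(\ell)$ to all of $G_0$.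

Two candidates $\mathcal M_1,\mathcal M_2$ cannot share the column: with $c=e_1$ for both, the answers $\delta_1=0$ and $\delta_2=e_0$ put $e_1$ and $e_1+e_0$ into $H$, hence $e_0$. So $\mathcal M_j$ uses $c=e_j$. If $\mathcal M_2$ is not a copy of $\mathcal A$ it may never answer, and then its label is never spread. The procedure for $\mathcal M_1$ cannot foresee this, so the label for $\mathcal M_2$ must tolerate the shift by $e_1$; its set is $G_0^{<2}=\langle e_0,e_1\rangle$. Then $\delta_j\in G_0^{<j}$, and every nonzero element of $H=\langle e_1+\delta_1,e_2+\delta_2\rangle$ involves $e_1$ or $e_2$, so again $e_0\notin H$. In the other direction, an unspread label for $\mathcal M_1$ does obstruct $\mathcal M_2$. But $\mathcal M_j$ has only finitely many predecessors, and one that falls silent leaves only finitely many labels behind, so finitely much information will deal with them.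

The price is that $e_0+H$ may come to contain any nonzero $g$: if the largest column $j$ of $g$ is positive, the answer $\delta_j=g+e_j+e_0$ puts $g+e_0$ into $H$. So at level $0$ we can act against $\varphi$ only if $\varphi(a_0)=b_0$. At level $N$ the promise is $c=[f{\upharpoonright}N,j]$, the repair must be made for all $\sigma\in T_N$ at once, and the values against which we do not act are the following.

\begin{definition}
An element $g\in G_n$ is \emph{good} if for some $k$ the column $g^{(k)}$ is a subset of $T_n$ of odd size.
\end{definition}

Goodness is decidable because $T$ is computable. At level $0$ the good elements are the nonzero ones; $0\in G_n$ is never good.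

\subsection*{The two lemmas}
The first lemma says that the repairs never rescue a value that is not good. The second says that $\varphi$ cannot play good values forever.

\begin{lemma}\label{lem:triangular}
Let $\sigma_0\in T_N$ and $\gamma=[\sigma_0,0]$. Let $J\subseteq\{1,2,\dots\}$ be finite, let $\eta_j\in G_N^{<j}$ for $j\in J$, and let $H\le G_N$ be generated by all $[\sigma,0]+[\sigma',0]$ and all $[\sigma,j]+\eta_j$, for $\sigma,\sigma'\in T_N$ and $j\in J$. Then every element of $\gamma+H$ is good, and $H$ is decidable uniformly in $N$ and $(\eta_j)_{j\in J}$.
\end{lemma}

\begin{proof}
An element of $\gamma+H$ has the form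
\[
b=\gamma+u+\sum_{j\in J}\sum_{\sigma\in Y_j}\bigl([\sigma,j]+\eta_j\bigr)
=\gamma+u+\sum_{j\in J}\sum_{\sigma\in Y_j}[\sigma,j]+\sum_{j\in J'}\eta_j,
\]
where $u$ is an even subset of $T_N$ in column $0$, the $Y_j\subseteq T_N$ are finite, and $J'=\{j\in J:|Y_j|\text{ is odd}\}$. If $J'=\emptyset$, then $b^{(0)}=(\gamma+u)^{(0)}$ is an odd subset of $T_N$. Otherwise let $j=\max J'\ge1$. The last sum lies in $G_N^{<j}$, and $\gamma+u$ lies in column $0$, so $b^{(j)}=Y_j$ is an odd subset of $T_N$.

We decide whether $b\in H$ by recursion on $|J|$. If $J=\emptyset$, then $b\in H$ if and only if $b^{(0)}$ is an even subset of $T_N$ and all other columns are empty. Otherwise let $j=\max J$, and let $H'$ be the group defined from $J\setminus\{j\}$. Since $H'\subseteq G_N^{<j}$ and $\eta_j\in G_N^{<j}$, an element $b'+\sum_{\sigma\in Y}([\sigma,j]+\eta_j)$ with $b'\in H'$ has $j$-th column $Y$. Hence $b\in H$ if and only if $Y=b^{(j)}$ is contained in $T_N$ and $b+\sum_{\sigma\in Y}([\sigma,j]+\eta_j)\in H'$.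
\end{proof}

\begin{lemma}\label{lem:path}
If $(b_n)_{n\in\omega}$ is a computable coherent sequence of good elements, then $T$ has a computable path.
\end{lemma}

\begin{proof}
By (G3) the finite set $K=\{k:|b_n^{(k)}|\text{ is odd}\}$ does not depend on $n$. For each $n$ some $k\in K$ has $b_n^{(k)}\subseteq T$, so one $k\in K$ has this property for infinitely many $n$. If $b_{n+1}^{(k)}\subseteq T$ then $b_n^{(k)}\subseteq T$, because by (G3) each member of $b_n^{(k)}$ is an initial segment of a member of $b_{n+1}^{(k)}$. So $b_n^{(k)}\subseteq T$ for all $n$. Since $|b_0^{(k)}|$ is odd, $\emptyset\in b_0^{(k)}$. If $\sigma\in b_n^{(k)}$, then by (G3) $\sigma$ has a one-entry extension in the finite set $b_{n+1}^{(k)}$; take the one with least last entry. This defines a computable path.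
\end{proof}

\begin{remark}
Parity is what pins down the column. Suppose that $T_{n+1}$ contains distinct nodes $\sigma_n,\sigma_n'$ with $\sigma_n^-=\sigma_n'^-$ for every $n$. Then $b_0=[\emptyset,0]$, $b_{n+1}=q(b_n)+[\sigma_n,n+1]+[\sigma'_n,n+1]$ is a computable coherent sequence in which $b_n^{(n)}$ is a nonempty subset of $T_n$, whether or not $T$ has a path. So ``odd'' cannot be weakened to ``nonempty'' in the definition of good.
\end{remark}

\section{The construction}\label{sec:construction}

One difficulty is not visible at level $0$. The label that confines the answers of $\mathcal M_j$ to $G^{<j}$ forbids the shift $[f{\upharpoonright}n,j]$, so it must be spread eventually, even in a component where we never act against $\varphi_i$. Yet the confinement is needed at every stage, since the action may come at any time. The solution is a relay. Create a new label at the current top level, wait until $\mathcal M_j$ shows a new point $y'$ that carries it and lies over $\tau_\delta(y)$ for some $\delta\in G^{<j}$, and only then spread the old label. The same requests extend the promise to new levels and make it respect the labels created for other candidates. The corrections $\delta$ are accumulated in an offset $\varepsilon$, so that successive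 promises agree.

\subsection*{Opponents}
Elements of $\mathcal A$ and $\mathcal B$ are numbers: the points $a^n_{i,g}$ and $b^n_{i,g}$ are coded by $\langle 0,i,n,g,s\rangle$, where $s$ is the stage at which level $n$ of component $i$ is introduced ($s=0$ if $n=0$), and witnesses are coded in the proof of Lemma~\ref{lem:computable}. Let $(\varphi_i)_{i\ge0}$ list the partial computable functions of one argument and $(\psi_j)_{j\ge1}$ those of two arguments. Let $\mathcal M_j$ be the partial $L$-structure with domain $\omega$ in which a function symbol $F$ has the value $\psi_j(F,x)$ at $x$ and a predicate $R$ holds at $x$ if $\psi_j(R,x)=1$. If $\psi_j$ is total, $\mathcal M_j$ is a computable structure. Since $\mathcal A$ is infinite, every computable copy of $\mathcal A$ is computably isomorphic to some $\mathcal M_j$ with $\psi_j$ total.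

\subsection*{Labels, locks, requests}
To \emph{create} a label is to take the least number not yet used and assign it a component, a level and a kind. There are two kinds.
\begin{itemize}
\item A \emph{$j$-label} ($j\ge1$) of level $n$ has $D^{\mathcal A}=D^{\mathcal B}$ at all times. The common value is $G_n^{<j}$ at creation (the label is \emph{unspread}); to \emph{spread} the label is to change the value to $G_n$.
\item A \emph{star label} $*_i$ is created at most once in component $i$.
\end{itemize}
A pair $(i,j)$ may acquire a \emph{lock} $(n,y,\varepsilon)$, with $n$ a level of component $i$, $y\in\mathcal M_j$ and $\varepsilon\in G_n^{<j}$. A lock can be replaced but not removed, and a pair with a lock is \emph{engaged}. The lock records the promise that an oracle $f$ may send $a^n_{i,0}$ to $\tau_{[f\upharpoonright n,j]+\varepsilon}(y)$.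

At any time each $j$ has at most one \emph{pending request} $(i,N,\Lambda)$, where $N$ is a level of component $i$ and $\Lambda$ is a finite set of labels of component $i$ of levels $\le N$. Requests are \emph{ordinary} or \emph{completion} requests. An \emph{answer} is an element $y'$ of $\mathcal M_j$ such that, by convergent computations of $\psi_j$,
\begin{enumerate}
\item[(A1)] $P_{i,N}(y')$ holds, and $y'{\upharpoonright}m$ carries $\ell$ for each $\ell\in\Lambda$, where $m$ is the level of $\ell$;
\item[(A2)] if $(i,j)$ has a lock $(n,y,\varepsilon)$, then $y'{\upharpoonright}n=\tau_\delta(y)$ for some $\delta\in G_n^{<j}$.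
\end{enumerate}
In (A2) always $n\le N$, by Lemma~\ref{lem:book}(b). An answer is \emph{found at stage $s$} if the tuple consisting of $y'$, witnesses for (A1) and, if there is a lock, $\delta$ has code below $s$ and the computations converge within $s$ steps; the least such tuple is used.

Fix a computable $\theta\colon\omega\to\omega$ that takes each value infinitely often. Each $j$ reads the sequence $\theta(0),\theta(1),\dots$ from left to right, one term at a time. At the start every component has only level $0$ and is \emph{active}; it may later become \emph{idle} or \emph{flipped}. There are no labels, locks or requests.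

\subsection*{Stage $s$}
Within each step, indices are treated in increasing order.

\medskip\noindent\textbf{Step 1 (levels and flips).} For each $i\le s$ such that component $i$ is active, let $N$ be its top level. If $\varphi_i(a^N_{i,0})$ converges within $s$ steps, act as follows.
\begin{itemize}
\item If the value is not of the form $b^N_{i,g}$, or if $N>0$ and $\pi(\varphi_i(a^N_{i,0}))\ne\varphi_i(a^{N-1}_{i,0})$, declare component $i$ idle. (If $N>0$, then level $N$ was introduced because $\varphi_i(a^{N-1}_{i,0})$ converged.)
\item Otherwise the value is $b^N_{i,g}$. If $g$ is good, introduce level $N+1$ of component $i$.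
\item If $g$ is not good, \emph{flip} component $i$ at level $N$. Let $\sigma_0$ be the element of $T_N$ with least code, let $\gamma_i=[\sigma_0,0]$, and let $H_i$ be generated by all $[\sigma,0]+[\sigma',0]$ with $\sigma,\sigma'\in T_N$. Create $*_i$ at level $N$ with $D^{\mathcal A}(*_i)=H_i$ and $D^{\mathcal B}(*_i)=\gamma_i+H_i$. Let $\Lambda_i$ be the set of all labels now in component $i$, including $*_i$, and let $E_i$ be the set of $j$ such that $(i,j)$ is engaged. For each $j$ whose pending request is in component $i$: if $j\in E_i$, \emph{convert} the request, replacing it by the completion request $(i,N,\Lambda_i)$; if $j\notin E_i$, \emph{cancel} it and spread the label created with it.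
\end{itemize}

\noindent\textbf{Step 2 (answers).} For each $j\le s$ with a pending request $(i,N,\Lambda)$ for which an answer $y'$ is found at stage $s$, the request stops being pending. Let $(n,y,\varepsilon)$ be the lock of $(i,j)$ and $\delta$ the element found in (A2), if there is a lock.
\begin{itemize}
\item \emph{Ordinary request.} The new lock of $(i,j)$ is $(N,y',0)$ if there was no lock, and $(N,y',(\varepsilon+\delta){\uparrow}N)$ otherwise. Spread all $j$-labels of component $i$ except the one created with this request.
\item \emph{Completion request.} Put $\eta_{i,j}=(\varepsilon+\delta){\uparrow}N$. Replace $H_i$ by the group generated by $H_i$ and all $[\sigma,j]+\eta_{i,j}$ with $\sigma\in T_N$, and set $D^{\mathcal A}(*_i)=H_i$ and $D^{\mathcal B}(*_i)=\gamma_i+H_i$ for the new $H_i$. Spread all $j$-labels of component $i$. The pair $(i,j)$ is now \emph{completed}.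
\end{itemize}

\noindent\textbf{Step 3 (new requests).} For each $j$ with $1\le j\le s$ and no pending request, let $j$ read the next term $i$ of $\theta$.
\begin{itemize}
\item If component $i$ is not flipped and has top level $N$, create a $j$-label at level $N$ of component $i$, and issue the ordinary request $(i,N,\Lambda)$, where $\Lambda$ is the set of all labels now in component $i$, including the new one.
\item If component $i$ is flipped at level $N$, $j\in E_i$ and $(i,j)$ is not completed, issue the completion request $(i,N,\Lambda_i)$.
\item Otherwise do nothing.
\end{itemize}
The structures $\mathcal A$ and $\mathcal B$ are defined from all levels and labels ever introduced and the unions over all stages of the sets $D(\ell)$, called their \emph{final} values.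

\begin{lemma}\label{lem:book}
\begin{enumerate}
\item[(a)] Every stage terminates after finitely many actions, and every lock $(n,y,\varepsilon)$ of $(i,j)$ has $\varepsilon\in G_n^{<j}$.
\item[(b)] If $(i,j)$ has a lock of level $n$ while $(i,N,\Lambda)$ is pending for $j$, then $n\le N$. The levels of successive locks of $(i,j)$ are nondecreasing.
\item[(c)] $0\in D^{\mathcal A}(\ell)$ for every label $\ell$.
\item[(d)] After component $i$ flips, no level or label is created in it, no ordinary request in it is pending, and no pair $(i,j)$ acquires a new lock. In particular $\Lambda_i$ is the set of all labels of component $i$.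
\item[(e)] $H_i$ changes finitely often and always has the form described in Lemma~\ref{lem:triangular}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The only unbounded search is the one for $\sigma_0$, and it ends because $T_N\ne\emptyset$; this is the one place where that hypothesis is used. The claim on $\varepsilon$ follows by induction from (A2) and (G2).

(b) Every request names the top level of its component at the time when it is issued or converted, top levels do not decrease, and the lock comes from an earlier request.

(c) At each stage $D^{\mathcal A}(\ell)$ is a subgroup.

(d) The flip converts or cancels the pending ordinary requests in component $i$, and Step~3 issues no further ones. Levels are added only to active components, $j$-labels are created only with ordinary requests, and locks arise only from answers to ordinary requests.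

(e) The set $E_i$ is finite, and completion requests in component $i$ go only to $j\in E_i$ with $(i,j)$ not completed. So each $j\in E_i$ changes $H_i$ at most once, and $\eta_{i,j}\in G_N^{<j}$ by (a), (A2) and (G2). Take $J$ to be the set of $j$ with $(i,j)$ completed so far.
\end{proof}

\begin{lemma}\label{lem:computable}
$\mathcal A$ and $\mathcal B$ are computable, uniformly in $T$.
\end{lemma}

\begin{proof}
Let $D_t(\ell)$ be the value of $D^{\mathcal A}(\ell)$ after stage $t$, and $\emptyset$ if $t=-1$ or $\ell$ has not been created. These sets increase with $t$, and they are decidable uniformly in $\ell$ and $t$: run the construction through stage $t$, and use Lemmas~\ref{lem:book}(e) and~\ref{lem:triangular} for star labels. Code the witness of $\ell$ at $g$ by $\langle1,\ell,g,t\rangle$, where $t$ is the unique stage with $g\in D_t(\ell)\setminus D_{t-1}(\ell)$. Running the construction through the stage named in a code decides whether the code is valid. The same run gives the component and level of $\ell$ and the stages at which all lower levels were introduced, which is what the values of $w$ and $\pi$ require; $\tau_h$ and the predicates are read off the code. The same argument applies to $\mathcal B$, as $g\in\gamma_i+H_i$ if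 and only if $g+\gamma_i\in H_i$.
\end{proof}

\section{Isomorphic but not computably isomorphic}\label{sec:diag}

\begin{proof}[Proof of Theorem~\ref{thm:tree}(1)]
We apply Lemma~\ref{lem:shift} with $\mathcal C=\mathcal B$ to each component. If component $i$ never flips, all its labels have $D^{\mathcal A}=D^{\mathcal B}$, and $h_m=0$ works. If it flips at level $N$, take $h_m=\gamma_i{\upharpoonright}m$ for $m\le N$. For the star label, $H_i+\gamma_i=D^{\mathcal B}(*_i)$. A $j$-label of level $m$ has $D^{\mathcal A}=D^{\mathcal B}$ equal to $G_m^{<j}$ or $G_m$, and both groups contain $h_m\in G_m^{<1}$ because $j\ge1$.
\end{proof}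

\begin{proof}[Proof of Theorem~\ref{thm:tree}(2)]
Suppose that some $\varphi_i$ restricts to an isomorphism $\mathcal A\to\mathcal B$; we find a computable path of $T$. Since $\varphi_i$ preserves the $P_{i,N}$ and commutes with $\pi$, component $i$ is never declared idle. Suppose it flips at level $N$, because $\varphi_i(a^N_{i,0})=b^N_{i,g}$ with $g$ not good. The point $a^N_{i,0}$ carries $*_i$, hence so does $b^N_{i,g}$, that is, $g\in\gamma_i+H_i$ for the final $H_i$. By Lemmas~\ref{lem:book}(e) and~\ref{lem:triangular}, $g$ is good, a contradiction. So component $i$ stays active. As $\varphi_i$ converges on every point of $\mathcal A$, each top level $N$ is followed by level $N+1$, and $\varphi_i(a^n_{i,0})=b^n_{i,g_n}$ defines a computable coherent sequence $(g_n)_{n\in\omega}$ of good elements. Lemma~\ref{lem:path} gives a computable path.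
\end{proof}

\section{Isomorphisms computed from a path}\label{sec:copies}

\subsection*{Which labels stay unspread}
Regard an ordinary request and the completion request that results from converting it as one request. Call $j\ge 1$ \emph{dead} if some request to $j$ is pending at all sufficiently large stages, and \emph{live} otherwise. We show that a lock is always protected by an unspread label, that true copies of $\mathcal A$ are therefore live, and that only dead opponents leave unspread labels.

\begin{lemma}\label{lem:guard}
If $(n,y,\varepsilon)$ is the current lock of $(i,j)$, then there is a $j$-label $\ell$ of component $i$ and level $n$ such that $y$ was seen to carry $\ell$ in $\mathcal M_j$, and $\ell$ is unspread as long as this lock is current and $(i,j)$ is not completed.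
\end{lemma}

\begin{proof}
Let $\ell$ be the label created with the ordinary request that $y$ answered. It has level $n$ and belongs to the set $\Lambda$ of that request, so $y$ was seen to carry it. A $j$-label of component $i$ is spread only when a request to $j$ in component $i$ is answered or canceled. From its issue to its answer the request was the only one pending for $j$, and at the answer $\ell$ was exempt. From then on $(i,j)$ is engaged, so no request to $j$ in component $i$ is canceled, and the next answer to one either replaces the lock or completes $(i,j)$.
\end{proof}

\begin{lemma}\label{lem:live}
If $\psi_j$ is total and $\mathcal M_j\cong\mathcal A$, then $j$ is live.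
\end{lemma}

\begin{proof}
Fix an isomorphism and the coordinates $\kappa$ it defines. Suppose that a request is pending forever, with final form $(i,N,\Lambda)$. Let $x$ be the point with $P_{i,N}(x)$ and $\kappa(x)=0$. By \eqref{eq:coord} and Lemma~\ref{lem:book}(c), $x$ satisfies (A1). Suppose that $(i,j)$ has a lock $(n,y,\varepsilon)$ while the request is pending. No request to a completed pair is issued, and no answer for $j$ comes later, so the lock stays current forever and $(i,j)$ is never completed. The label $\ell$ of Lemma~\ref{lem:guard} thus has final value $G_n^{<j}$. Since $y$ carries $\ell$, $\delta=\kappa(y)$ lies in $G_n^{<j}$, and $\kappa(\tau_\delta(y))=\delta+\delta=0=\kappa(x{\upharpoonright}n)$. So $\tau_\delta(y)=x{\upharpoonright}n$, which is (A2). Thus $x$ is an answer, and an answer is found at some stage, a contradiction.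
\end{proof}

\begin{lemma}\label{lem:spread}
\begin{enumerate}
\item[(a)] If $j$ is live and component $i$ never flips, then $(i,j)$ acquires infinitely many locks, from ordinary requests issued at arbitrarily late stages.
\item[(b)] If $j$ is live, component $i$ flips and $j\in E_i$, then $(i,j)$ is eventually completed.
\item[(c)] If $j$ is live, every $j$-label is eventually spread.
\item[(d)] If $j$ is dead, only finitely many $j$-labels are created.
\end{enumerate}
\end{lemma}

\begin{proof}
(d) Once the request that stays pending is issued, $j$ receives no other, and each $j$-label is created with a request.

Let $j$ be live. If $j$ read only finitely many terms of $\theta$, then from some stage on a request would always be pending and no new one would be issued, so $j$ would be dead. Hence $j$ reads every $i$ infinitely often.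

(a) Each reading of $i$ issues an ordinary request in component $i$. Cancellation and conversion happen only at a flip of that component, so the request is answered, and this gives a new lock.

(b) If $j$ has a pending request in component $i$ at the flip, it is converted. If not, a completion request is issued when $j$ next reads $i$. A completion request is never canceled, so it is answered.

(c) Let $\ell$ be a $j$-label of component $i$. If component $i$ never flips, the answer to any later request to $j$ in it spreads $\ell$. Suppose that it flips; by Lemma~\ref{lem:book}(d), $\ell$ exists at the flip. If $j\in E_i$, completion spreads $\ell$, by (b). If $j\notin E_i$, then before the flip no request to $j$ in component $i$ was answered or canceled. So the first such request is still pending, it is the only one, and $\ell$ is its label. The flip cancels it and spreads $\ell$.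
\end{proof}

\subsection*{Threads}
For the rest of the section fix a path $f$ of $T$ and $j$ with $\psi_j$ total and $\mathcal M=\mathcal M_j\cong\mathcal A$, and fix an isomorphism $\iota\colon\mathcal M\to\mathcal A$ with coordinates $\kappa$. It suffices to find an $f$-computable isomorphism $\mathcal A\to\mathcal M$. By Lemma~\ref{lem:live}, $j$ is live. A label other than a star label is \emph{permanent} if it is never spread. By Lemma~\ref{lem:spread}(c), a permanent label is a $k$-label with $k$ dead, so $k\ne j$; if its level is $m$, a point $x$ of $\mathcal M$ that carries it has $\kappa(x)\in G_m^{<k}$.

A \emph{thread} through component $i$ of $\mathcal M$ is a sequence $(s_m)$, indexed by the levels of component $i$, with $P_{i,m}(s_m)$ and $\pi(s_{m+1})=s_m$. It is \emph{admissible} if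
\begin{enumerate}
\item[(T1)] $\kappa(s_m)\in G_m^{<k}$ whenever component $i$ has a permanent $k$-label of level $m$;
\item[(T2)] if component $i$ flips at level $N$, then $\kappa(s_N)$ lies in the final $H_i$.
\end{enumerate}

\begin{lemma}\label{lem:thread}
If $(s_m)$ is an admissible thread through component $i$, then $a^m_{i,g}\mapsto\tau_g(s_m)$ extends to an isomorphism $F_i$ from component $i$ of $\mathcal A$ onto component $i$ of $\mathcal M$, and $F_i$ is computable from $(s_m)$, uniformly in $i$.
\end{lemma}

\begin{proof}
The sequence $h_m=\kappa(s_m)$ is coherent by \eqref{eq:coord}. The final value $D^{\mathcal A}(\ell)$ of a label of level $m$ is $G_m$, or $G_m^{<k}$ for a permanent $k$-label, or $H_i$; in each case it is a group containing $h_m$, so $D^{\mathcal A}(\ell)+h_m=D^{\mathcal A}(\ell)$. Lemma~\ref{lem:shift} with $\mathcal C=\mathcal A$ gives an automorphism $\alpha$ of component $i$. Put $F_i=\iota^{-1}\circ\alpha$. Then $F_i(a^m_{i,g})$ is the point with coordinate $g+h_m$, which is $\tau_g(s_m)$. The witness of $\ell$ at $a^m_{i,g}$ goes to the unique $v\in\mathcal M$ with $Q_\ell(v)$ and $w(v)=\tau_g(s_m)$, which is found by search.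
\end{proof}

It remains to compute admissible threads from $f$, uniformly in $i$ apart from finitely many exceptions. The locks provide them. Let $(N_r,y_r,\varepsilon_r)$, $r=1,2,\dots$, be the successive locks of $(i,j)$, finitely or infinitely many; $N_1\le N_2\le\cdots$ by Lemma~\ref{lem:book}(b). For a coherent sequence $c=(c_m)_{m\in\omega}$ with $c_m\in G_m^{\le j}$ put
\[
S^c_r=\tau_{c_{N_r}+\varepsilon_r}(y_r).
\]

\begin{lemma}\label{lem:chain}
\begin{enumerate}
\item[(a)] $S^c_{r+1}{\upharpoonright}N_r=S^c_r$.
\item[(b)] If component $i$ never flips, then $s_m=S^c_r{\upharpoonright}m$, for any $r$ with $N_r\ge m$, is a well-defined thread, and (T1) holds for all permanent $k$-labels with $k>j$.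
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\delta$ be the element used when the lock $r+1$ was formed: $y_{r+1}{\upharpoonright}N_r=\tau_\delta(y_r)$ and, by (G1), $\varepsilon_{r+1}{\upharpoonright}N_r=\varepsilon_r+\delta$. By \eqref{eq:coord},
\[
\kappa(S^c_{r+1}{\upharpoonright}N_r)=\bigl(\kappa(y_r)+\delta\bigr)+c_{N_r}+\bigl(\varepsilon_r+\delta\bigr)=\kappa(y_r)+c_{N_r}+\varepsilon_r=\kappa(S^c_r).
\]

(b) By Lemma~\ref{lem:spread}(a) there are locks from requests issued after level $m$ was introduced, and these have $N_r\ge m$. By (a) the point $s_m$ does not depend on $r$, and $\pi(s_{m+1})=s_m$. Let $\ell$ be a permanent $k$-label of level $m$ with $k>j$. Choose $r$ such that $y_r$ answered a request issued after $\ell$ was created. Then $m\le N_r$ and $\ell$ belongs to the set $\Lambda$ of that request, so $y_r{\upharpoonright}m$ carries $\ell$ and $\kappa(y_r{\upharpoonright}m)\in G_m^{<k}$. Also $(c_{N_r}+\varepsilon_r){\upharpoonright}m\in G_m^{\le j}\subseteq G_m^{<k}$. The coordinate $\kappa(s_m)$ is the sum of these two elements.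
\end{proof}

Call component $i$ \emph{exceptional} if it contains a $k$-label for some dead $k<j$. By Lemma~\ref{lem:spread}(d) only finitely many components are exceptional. In the others, every permanent label is a $k$-label with $k>j$.

\subsection*{Components that are not exceptional}
Let $c_m=[f{\upharpoonright}m,j]$ and $S_r=S^c_r$. We define an admissible thread in each of three cases and then show that $f$ computes it without knowing the case.

\emph{Case U: component $i$ never flips.} The thread of Lemma~\ref{lem:chain}(b) satisfies (T1), and (T2) is vacuous.

\emph{Case F1: component $i$ flips at level $N$ and $j\in E_i$.} Let $(N_r,y_r,\varepsilon_r)$ be the last lock. By Lemma~\ref{lem:spread}(b), $(i,j)$ is completed, by an answer $z$ with $z{\upharpoonright}N_r=\tau_\delta(y_r)$ and $\eta_{i,j}=(\varepsilon_r+\delta){\uparrow}N$. Put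
\[
e=[f{\upharpoonright}N,j]+\eta_{i,j},\qquad s_N=\tau_e(z),\qquad s_m=s_N{\upharpoonright}m\quad(m\le N).
\]
This thread keeps the promise made by the last lock:
\begin{equation}\label{eq:keep}
\kappa(s_{N_r})=\bigl(\kappa(y_r)+\delta\bigr)+[f{\upharpoonright}N_r,j]+\bigl(\varepsilon_r+\delta\bigr)=\kappa(S_r),\quad\text{so}\quad s_{N_r}=S_r.
\end{equation}
For (T2): $z$ carries $*_i\in\Lambda_i$, so $\kappa(z)\in H_i$; and $e$ is one of the generators added to $H_i$ at completion, because $f{\upharpoonright}N\in T_N$. Hence $\kappa(s_N)=\kappa(z)+e\in H_i$. For (T1), let $\ell$ be a permanent $k$-label of level $m$, so $k>j$. Then $\ell\in\Lambda_i$, so $z{\upharpoonright}m$ carries $\ell$ and $\kappa(z){\upharpoonright}m\in G_m^{<k}$. Also $e{\upharpoonright}m\in G_m^{\le j}\subseteq G_m^{<k}$, so $\kappa(s_m)=\kappa(z){\upharpoonright}m+e{\upharpoonright}m\in G_m^{<k}$.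

\emph{Case F2: component $i$ flips at level $N$ and $j\notin E_i$.} No promise was made: by Lemma~\ref{lem:book}(d), $(i,j)$ never has a lock. Let $z$ be the first point found, in a fixed effective search of $\mathcal M$, such that $P_{i,N}(z)$ holds and $z{\upharpoonright}m$ carries $\ell$ for each $\ell\in\Lambda_i$, where $m$ is the level of $\ell$. The point with coordinate $0$ qualifies, so $z$ exists. Put $s_m=z{\upharpoonright}m$. Since $\Lambda_i$ contains all labels of the component, (T1) and (T2) follow from \eqref{eq:coord}.

\emph{Computing the thread.} Given a non-exceptional $i$ and a level $m$ of component $i$, run the construction until one of the following is seen.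
\begin{enumerate}
\item[(E1)] $(i,j)$ has a lock with $N_r\ge m$; output $S_r{\upharpoonright}m$.
\item[(E2)] $(i,j)$ is completed; output $s_N{\upharpoonright}m$ as in Case F1.
\item[(E3)] Component $i$ has flipped and $j\notin E_i$; output $z{\upharpoonright}m$ as in Case F2.
\end{enumerate}
Each output is computed from the construction, $\mathcal M$ and a finite part of $f$. In Case U only (E1) can occur, it does occur, and the output is $s_m$. In Case F2 the same holds for (E3). In Case F1, (E2) occurs eventually and (E3) never; if (E1) is seen for a lock $r'\le r$, then $S_{r'}{\upharpoonright}m=S_r{\upharpoonright}m=s_m$ by Lemma~\ref{lem:chain}(a) and \eqref{eq:keep}. By Lemma~\ref{lem:thread}, the union of the $F_i$ over non-exceptional $i$ is $f$-computable.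

\begin{remark}
That $f$ is a path of $T$ is used once, for (T2) in Case F1. In Case U alone the choice $c=0$ would give a computable thread. The oracle is needed because the output in (E1) is given before it is known whether Case U or Case F1 holds.
\end{remark}

\subsection*{Exceptional components}
There are finitely many, so it suffices to give a computable admissible thread for each, using finitely much information.

If component $i$ flips at level $N$, let $s_N$ be the point with $P_{i,N}(s_N)$ and $\kappa(s_N)=0$, and put $s_m=s_N{\upharpoonright}m$. All coordinates are $0$, so this finite thread is admissible.

Suppose that component $i$ never flips. The shift $[f{\upharpoonright}m,j]$ may now violate a permanent $k$-label with $k<j$, so we start afresh from a point that carries all such labels. The dead $k<j$ created only finitely many labels in component $i$. By Lemma~\ref{lem:spread}(a) fix $r_0$ such that $y_{r_0}$ answered a request issued after all of them were created, and let $n_0=N_{r_0}$; their levels are $\le n_0$. Put $c_m=\varepsilon_{r_0}{\upharpoonright}m$ for $m\le n_0$ and $c_m=\varepsilon_{r_0}{\uparrow}m$ for $m\ge n_0$. This sequence is computable, coherent by (G1), and $c_m\in G_m^{<j}$ by (G2). Let $(s_m)$ be the thread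 of Lemma~\ref{lem:chain}(b); it is computable, by running the construction until a lock with $N_r\ge m$ appears. It satisfies (T1) for permanent $k$-labels with $k>j$. Moreover $S^c_{r_0}=\tau_{\varepsilon_{r_0}+\varepsilon_{r_0}}(y_{r_0})=y_{r_0}$. So if $\ell$ is a permanent $k$-label of level $m$ with $k<j$, then $s_m=y_{r_0}{\upharpoonright}m$ carries $\ell$, and $\kappa(s_m)\in G_m^{<k}$. There is no star label, so the thread is admissible.

\begin{proof}[Proof of Theorem~\ref{thm:tree}(3)]
The union of all $F_i$ is an isomorphism $\mathcal A\to\mathcal M_j$. It is $f$-computable: given an element of $\mathcal A$, read its component $i$ from its code, look $i$ up in the finite list of exceptional components, and apply the corresponding procedure. Every computable copy of $\mathcal A$ is computably isomorphic to such an $\mathcal M_j$.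
\end{proof}

\section{A finite language}\label{sec:finite}

The infinitely many symbols of $L$ can be replaced by elements that name them. Fix effective lists $(R_k)_{k\in\omega}$ of the predicates $P_{i,n}$, $Q_\ell$ and $(h_k)_{k\in\omega}$ of $\bigsqcup_nG_n$. Let $L^\sharp$ consist of a unary predicate $U$, a constant $\nu_0$, binary relations $\mathrm{Succ}$ and $\mathrm{Typ}$, a ternary relation $\mathrm{Act}$, and the unary functions $\pi$ and $w$. For an $L$-structure $\mathcal C$ let $\mathcal C^\sharp$ have domain $\mathcal C\sqcup\{\nu_k:k\in\omega\}$, where $U$ holds exactly of the $\nu_k$, $\mathrm{Succ}$ holds exactly of the pairs $(\nu_k,\nu_{k+1})$, $\mathrm{Typ}$ holds exactly of the $(x,\nu_k)$ with $x\in\mathcal C$ and $R_k(x)$, $\mathrm{Act}$ holds exactly of the $(x,y,\nu_k)$ with $x,y\in\mathcal C$ and $\tau_{h_k}(x)=y$, and $\pi,w$ are extended by the identity on the $\nu_k$. If $\mathcal C$ is computable, so is $\mathcal C^\sharp$, uniformly.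

Let $\mathcal N$ be a computable copy of $\mathcal C^\sharp$. Starting from the constant and searching along $\mathrm{Succ}$, we compute the elements $\nu_k^{\mathcal N}$, which enumerate $U^{\mathcal N}$. The complement of $U^{\mathcal N}$ is a computable set, and it carries a computable $L$-structure $\mathcal N^\circ$: $R_k(x)$ means $\mathrm{Typ}(x,\nu^{\mathcal N}_k)$, and $\tau_{h_k}(x)$ is found by searching for $y$ with $\mathrm{Act}(x,y,\nu_k^{\mathcal N})$. Note that $(\mathcal C^\sharp)^\circ=\mathcal C$. An isomorphism between two such structures $\mathcal N,\mathcal N'$ respects $\nu_0$ and $\mathrm{Succ}$, so it sends $\nu_k^{\mathcal N}$ to $\nu_k^{\mathcal N'}$ and restricts to an isomorphism $\mathcal N^\circ\to\mathcal N'^\circ$. Conversely, an isomorphism $F\colon\mathcal N^\circ\to\mathcal N'^\circ$ extends by $\nu_k^{\mathcal N}\mapsto\nu_k^{\mathcal N'}$ to an isomorphism $F^\sharp\colon\mathcal N\to\mathcal N'$ computable from $F$, because $\mathrm{Typ}$ and $\mathrm{Act}$ are determined by the $L$-structure and the sequence of names.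

Now (1)--(3) pass from $\mathcal A,\mathcal B$ to $\mathcal A^\sharp,\mathcal B^\sharp$. An isomorphism $\mathcal A\to\mathcal B$ extends, which gives (1). A computable isomorphism $\mathcal A^\sharp\to\mathcal B^\sharp$ restricts to a computable isomorphism $\mathcal A\to\mathcal B$, which gives (2). If $\mathcal N$ is a computable copy of $\mathcal A^\sharp$ and $f$ is a path of $T$, then $\mathcal N^\circ$ is a computable copy of $\mathcal A$, there is an $f$-computable isomorphism $F\colon\mathcal A\to\mathcal N^\circ$, and $F^\sharp\colon\mathcal A^\sharp\to\mathcal N$ is $f$-computable, which gives (3). This completes the proof of Theorem~\ref{thm:tree}, and with it the proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:AT}.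

\begin{thebibliography}{1}

\bibitem{lfi}
\emph{Lowness for isomorphism and degrees of genericity},
\texttt{http://johannafranklin.net/papers/ft-1gen\_lowforim.pdf}.

\end{thebibliography}
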